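\title{Shuffle decomposition of regular languages along regular sets of trajectories is undecidable}

\begin{abstract}
A set $T$ of binary words, called trajectories, defines an operation $\sqcup_T$ on languages that interleaves two words in the ways prescribed by $T$; catenation and unrestricted shuffle are special cases. We show that it is undecidable, given a regular set $T$ and a non-empty regular language $L$, whether $L=L_1\sqcup_T L_2$ for some languages $L_1,L_2\neq\{\varepsilon\}$. The problem is $\Sigma^0_2$-complete. It remains so over a one-letter alphabet, with $T$ a finite union of sets $uv^*$, and with either $L$ or $T$ fixed. For sets $T$ that admit no trivial decomposition the problem is $\Pi^0_1$-complete. A regular language may have a non-trivial decomposition but none with regular components. For finite and for cofinite $L$ the problem is decidable.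
\end{abstract}

\section{Introduction}

Throughout, $\Sigma$ is a finite non-empty alphabet, $\varepsilon$ is the empty word, $|w|$ is the length of a word $w$, and $|w|_c$ is the number of occurrences of the letter $c$ in $w$. We write $\mathbb N=\{0,1,2,\dots\}$ and $\mathbb N_+=\{1,2,\dots\}$.

\subsection*{Shuffle on trajectories}

To interleave two words $x$ and $y$ one decides, position by position, whether the next letter is taken from $x$ or from $y$. A \emph{trajectory} is a word $t\in\{0,1\}^*$ that records these decisions. For $x,y\in\Sigma^*$ with $|x|=|t|_0$ and $|y|=|t|_1$, the \emph{shuffle of $x$ and $y$ on $t$} is the set $x\sqcup_t y=\{w\}$, where $w$ is the word of length $|t|$ whose letters at the positions of the $0$'s of $t$ spell $x$ and whose letters at the positions of the $1$'s spell $y$. In other words, if $t=0^{j_1}1^{k_1}\cdots0^{j_n}1^{k_n}$ and $x=x_1\cdots x_n$, $y=y_1\cdots y_n$ with $|x_i|=j_i$, $|y_i|=k_i$, then $w=x_1y_1\cdots x_ny_n$. For example, $ab\sqcup_{01101}cde=\{acdbe\}$. If $|x|\ne|t|_0$ or $|y|\neq|t|_1$, we put $x\sqcup_ty=\emptyset$. For $T\subseteq\{0,1\}^*$ and $L_1,L_2\subseteq\Sigma^*$ let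
\[
x\sqcup_Ty=\bigcup_{t\in T}x\sqcup_ty,\qquad L_1\sqcup_TL_2=\bigcup_{x\in L_1,\ y\in L_2}x\sqcup_Ty .
\]
The set $T=0^*1^*$ gives catenation, $T=\{0,1\}^*$ gives unrestricted shuffle, and $T=(01)^*$ interleaves words of equal length letter by letter.

A \emph{$T$-shuffle decomposition} of a language $L$, or a \emph{decomposition} when $T$ is understood, is a pair $(L_1,L_2)$ of arbitrary languages with $L=L_1\sqcup_TL_2$. Some decompositions say nothing about $L$: the pair $(L,\{\varepsilon\})$ is one whenever $0^*\subseteq T$, and $(\emptyset,\emptyset)$ is one for $L=\emptyset$. We therefore assume $L\neq\emptyset$ and call a decomposition \emph{non-trivial} if $L_1\ne\{\varepsilon\}$ and $L_2\neq\{\varepsilon\}$. The following question is posed in \cite{IAA} as a general open problem.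

\medskip
\noindent\textbf{Decomposition problem.} \emph{Given finite automata for a regular set $T\subseteq\{0,1\}^*$ and a non-empty regular language $L\subseteq\Sigma^*$, decide whether $L$ has a non-trivial $T$-shuffle decomposition.}

\subsection*{Why one might expect decidability}

The components range over all languages, so a decision procedure must reduce the search to finitely many candidates. For catenation this is possible. Suppose $L=L_1L_2$, and let $Y_x=\{y: xy\in L\}$. The language $L_2'=\bigcap_{x\in L_1}Y_x$ contains $L_2$ and satisfies $L_1L_2'\subseteq L$, and $L_1'=\{x: Y_x\supseteq L_2'\}$ contains $L_1$ and satisfies $L_1'L_2'\subseteq L$. Hence $L=L_1'L_2'$, and enlarging the components does not destroy non-triviality. If $L$ is regular, then $Y_x$ depends only on the state reached by $x$ in a deterministic automaton for $L$. So there are finitely many candidates $(L_1',L_2')$, all regular, and each can be tested.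

More generally, it is known that the problem is decidable when the regular set $T$ is \emph{letter-bounded}, that is, $T\subseteq c_1^*\cdots c_n^*$ for some letters $c_1,\dots,c_n\in\{0,1\}$, and that the components can then be chosen regular; the case $T=0^*1^*$ is the decidability of primality of regular languages with respect to catenation. It is tempting to guess that regularity of $T$ and $L$ is enough.

The argument above shows where this guess is weak. For general $T$ the role of $Y_x$ is played by $\{y: x\sqcup_Ty\subseteq L\}$, and there may be infinitely many such sets. For $\Sigma=\{a\}$, $T=(01)^*$, $L=\{\varepsilon\}$ and $x=a^n$ with $n\geq1$, the set is $a^*\setminus\{a^n\}$. A trajectory set in which the numbers of $0$'s and $1$'s grow together lets each word of $L_1$ exclude its own word from $L_2$. We shall see that this is enough to simulate computations.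

\subsection*{Results}

We recall the classes in which the complexity is measured. Inputs are coded by natural numbers, and a decision problem on a class of inputs is identified with its set of yes-instances. A set $X\subseteq\mathbb N$ is $\Sigma^0_1$, or \emph{recursively enumerable} (r.e.), if $X=\{x:\exists y\,R(x,y)\}$ for a decidable relation $R$; it is $\Pi^0_1$ if $X=\{x:\forall y\,R(x,y)\}$; and it is $\Sigma^0_2$ if $X=\{x:\exists y\,\forall z\,R(x,y,z)\}$. For such a class $\Gamma$, the set $X$ is \emph{$\Gamma$-hard} if for every $Y\in\Gamma$ there is a total computable $g$ with $y\in Y\Leftrightarrow g(y)\in X$, and \emph{$\Gamma$-complete} if moreover $X\in\Gamma$. A $\Pi^0_1$-hard set is not r.e. A $\Sigma^0_2$-hard set is neither r.e.\ nor the complement of an r.e.\ set, since $\Sigma^0_2$ contains both $\Pi^0_1$ and $\Sigma^0_1$.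

Call $T\subseteq\{0,1\}^*$ \emph{thin} if it is a finite union of sets $uv^*$ with $u,v\in\{0,1\}^*$. A thin set is regular and has boundedly many words of each length, because $uv^*$ has at most one. It need not be letter-bounded: $(01)^*$ is not. Let
\[
L_0=\{\varepsilon\}\cup a(aa)^*,
\]
the unary language consisting of the empty word and the words of odd length.

\begin{theorem}\label{thm:main}
Given a thin set $T$, it is undecidable whether $L_0$ has a non-trivial $T$-shuffle decomposition; this problem is $\Sigma^0_2$-hard. The general decomposition problem (arbitrary alphabet, arbitrary regular $T$ and regular $L\ne\emptyset$) lies in $\Sigma^0_2$. Hence both problems are $\Sigma^0_2$-complete.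
\end{theorem}

One may ask whether undecidability is caused only by the side condition of non-triviality. It is not, although the side condition accounts for one quantifier.

\begin{theorem}\label{thm:pi}
If $T\cap(0^*\cup1^*)=\emptyset$, then every $T$-shuffle decomposition of a non-empty language is non-trivial. Restricted to such $T$, the decomposition problem is $\Pi^0_1$-complete. It is $\Pi^0_1$-hard
\begin{enumerate}
\item[(a)] for the fixed language $aaL_0$, with a thin set $T$ as input, and
\item[(b)] for some fixed thin set $T$, with a regular language $L\subseteq a^*$ as input.
\end{enumerate}
\end{theorem}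

\begin{theorem}\label{thm:fixed}
There is a fixed thin set $T$ for which the decomposition problem, with a regular language $L\subseteq a^*$ as input, is $\Sigma^0_2$-complete.
\end{theorem}

\begin{corollary}\label{cor:regular}
\begin{enumerate}
\item[(i)] There are a thin set $T$ and a regular language $L\subseteq a^*$ such that $L$ has a non-trivial $T$-shuffle decomposition but none with regular components.
\item[(ii)] There is a fixed thin set $T$ for which it is undecidable, given a regular language $L\subseteq a^*$, whether $L$ has a non-trivial $T$-shuffle decomposition with regular components.
\end{enumerate}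
\end{corollary}

\begin{proposition}\label{prop:finite}
For inputs in which $L$ is finite or cofinite, and $T$ is any regular set, the decomposition problem is decidable. So a fixed language as in Theorem~\ref{thm:main} must be infinite and co-infinite.
\end{proposition}

These results contrast with the theorem for letter-bounded $T$. They do not settle the problem for particular sets such as $T=\{0,1\}^*$.

All lower bounds are proved over one letter, where a decomposition is a pair of sets of numbers subject to simple logical constraints (Section~\ref{sec:unary}). These constraints can force one of the sets to contain an orbit of a given map (Section~\ref{sec:orbit}), and the maps that thin sets can express include the step functions of counter machines (Section~\ref{sec:machines}). The upper bounds follow from a compactness argument (Section~\ref{sec:upper}). Sections~\ref{sec:shift} and~\ref{sec:fixed} modify the construction to obtain Theorems~\ref{thm:pi} and~\ref{thm:fixed}, and the last two sections prove Corollary~\ref{cor:regular} and Proposition~\ref{prop:finite}.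

\section{One letter: demands and prohibitions}\label{sec:unary}

For $T\subseteq\{0,1\}^*$ let
\[
\Psi(T)=\{(|t|_0,|t|_1):t\in T\}\subseteq\mathbb N^2 .
\]
Two facts follow from the definition of shuffle and are used throughout: over any alphabet,
\begin{equation}\label{eq:length}
x\sqcup_Ty\neq\emptyset\iff(|x|,|y|)\in\Psi(T),\qquad w\in x\sqcup_Ty\implies|w|=|x|+|y| .
\end{equation}
Over one letter a word is determined by its length, so only $\Psi(T)$ matters. For $X\subseteq\mathbb N$ write $a^X=\{a^n:n\in X\}$.

\begin{definition}
A \emph{system} is a pair $(S,P)$ with $S\subseteq\mathbb N^2$ and $P\subseteq\mathbb N$. A \emph{solution} is a pair $(A,B)$ of subsets of $\mathbb N$ with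
\begin{equation}\label{eq:system}
P=\{i+j:\ i\in A,\ j\in B,\ (i,j)\in S\}.
\end{equation}
It is \emph{non-trivial} if $A\neq\{0\}$ and $B\ne\{0\}$.
\end{definition}

\begin{lemma}\label{lem:unary}
Let $T\subseteq\{0,1\}^*$, $P\subseteq\mathbb N$ and $a\in\Sigma$. If $(A,B)$ is a solution of $(\Psi(T),P)$, then $(a^A,a^B)$ is a $T$-shuffle decomposition of $a^P$. If $(L_1,L_2)$ with $L_1,L_2\subseteq\Sigma^*$ is a $T$-shuffle decomposition of $a^P$, then the sets of lengths of words of $L_1$ and of $L_2$ form a solution of $(\Psi(T),P)$. Both passages preserve non-triviality.
\end{lemma}

\begin{proof}
Let $L_1,L_2\subseteq\Sigma^*$ have sets of lengths $A,B$. By \eqref{eq:length}, the set of lengths of words of $L_1\sqcup_TL_2$ is the right side of \eqref{eq:system} with $S=\Psi(T)$. This gives the second claim, and also the first, because $a^A\sqcup_Ta^B\subseteq a^*$ is determined by its set of lengths. Finally, a language equals $\{\varepsilon\}$ if and only if its set of lengths is $\{0\}$.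
\end{proof}

In particular it makes no difference whether the components may use letters other than $a$, and the lower bounds below hold over every alphabet.

We need to know which systems come from admissible inputs. A set $P\subseteq\mathbb N$ is \emph{ultimately periodic} if there are $n_1\ge0$ and $d\geq1$ such that $n\in P\Leftrightarrow n+d\in P$ for all $n\ge n_1$. Then $a^P$ is regular, and an automaton (a path leading into a cycle of length $d$) is computed from $n_1$, $d$ and $P\cap[0,n_1+d)$. A \emph{progression} is a set $\{(u_1,u_2)+k(v_1,v_2):k\in\mathbb N\}$ with $u_1,u_2,v_1,v_2\in\mathbb N$; we abbreviate it to $(u_1,u_2)+\mathbb N(v_1,v_2)$. A single point is a progression with $v_1=v_2=0$. Since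
\begin{equation}\label{eq:thin}
\Psi\bigl(0^{u_1}1^{u_2}(0^{v_1}1^{v_2})^*\bigr)=(u_1,u_2)+\mathbb N(v_1,v_2),
\end{equation}
every finite union of progressions is $\Psi(T)$ for a thin $T$ that can be computed from the list of progressions.

It helps to read \eqref{eq:system} as a set of logical constraints on the unknown sets $A$ and $B$. Call a pair $(i,j)\in S$ \emph{active} if $i\in A$ and $j\in B$. Call it \emph{admissible} if $i+j\in P$ and \emph{forbidden} if $i+j\notin P$. Then $(A,B)$ is a solution exactly when two kinds of conditions hold.
\begin{itemize}
\item \emph{Prohibitions:} no forbidden pair is active. Each forbidden pair $(i,j)$ says ``$i\notin A$ or $j\notin B$''.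
\item \emph{Demands:} each $p\in P$ is \emph{covered}, that is, it is the sum of an active pair. If $S$ has only one pair with sum $p$, its coordinates are forced into $A$ and $B$; if it has two, one of them must be active.
\end{itemize}
A prohibition and a demand with two options combine to an implication between two statements of the form ``$i\in A$''. This is the tool for everything that follows.

\section{Coding an orbit}\label{sec:orbit}

Let $f$ be a partial map from $\mathbb N_+$ to $\mathbb N_+$. The \emph{orbit} of $n$ is the set of the values $f^k(n)$, $k\geq0$, that are defined. We call it \emph{non-terminating} if $f^k(n)$ is defined for every $k$. A non-terminating orbit $O$ may be a finite set; what matters is that $O\subseteq\operatorname{dom}f$ and $f(O)\subseteq O$.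

Let $P_0=\{0\}\cup\{2k+1:k\geq0\}$, so that $a^{P_0}=L_0$. With this target, parity separates the two kinds of constraints: a pair with positive even sum is a prohibition, and every odd number is a demand. We represent a number $n\in\mathbb N_+$ by the element $2n-1$ of $A$ and want to enforce, for $m=f(n)$, the implication
\[
2n-1\in A\implies 2m-1\in A .
\]
No single constraint relates two elements of $A$, so we pass through $B$. The forbidden pair $(2n-1,2m+1)$ says that $2n-1\in A$ implies $2m+1\notin B$. If the only pairs with sum $2m+1$ are $(0,2m+1)$ and $(2m-1,2)$, then $2m+1\notin B$ implies $2m-1\in A$. Two further families of prohibitions keep out of $A$ the codes of points where $f$ is undefined and the positive even numbers, which code nothing. They use as partners the numbers $1$ and $0$, which the demands $1$ and $0$ force into $B$. The resulting set $S_f$ consists of the following pairs.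
\begin{center}
\begin{tabular}{lllll}
\hline
 & pair & range & sum & type\\
\hline
(S1) & $(0,0)$ & & $0$ & admissible\\
(S2) & $(0,2k+1)$ & $k\ge0$ & $2k+1$ & admissible\\
(S3) & $(2n-1,2)$ & $n\ge1$ & $2n+1$ & admissible\\
(S4) & $(2n-1,2f(n)+1)$ & $n\in\operatorname{dom}f$ & $2n+2f(n)$ & forbidden\\
(S5) & $(2n-1,1)$ & $n\in\mathbb N_+\setminus\operatorname{dom}f$ & $2n$ & forbidden\\
(S6) & $(2n,0)$ & $n\ge1$ & $2n$ & forbidden\\
\hline
\end{tabular}
\end{center}
The system $(S_f,P_0)$ always has the trivial solution $(\{0\},P_0)$. The question is whether $A$ can contain a positive number.

\begin{figure}[t]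
\centering
\begin{tikzpicture}[scale=0.55]
\draw[gray!40] (0,0) grid (7,7);
\foreach \x in {0,...,7} {
  \node[below=4pt] at (\x,0) {\small $\x$};
  \node[left=4pt] at (0,\x) {\small $\x$};
}
\node at (8,-0.65) {$i$};
\node at (-0.65,8) {$j$};
\draw[dashed,thick] (0,3)--(1,2);
\draw[dashed,thick] (0,5)--(3,2);
\draw[dashed,thick] (0,7)--(5,2);
\foreach \x/\y in {0/0,0/1,0/3,0/5,0/7,1/2,3/2,5/2,7/2} \fill (\x,\y) circle (5pt);
\foreach \x/\y in {3/3,7/5,1/1,5/1,2/0,4/0,6/0} \node at (\x,\y) {\large $\times$};
\end{tikzpicture}
\caption{The pairs $(i,j)\in S_h$ with $i,j\le7$ for the halving map $h$, defined by $h(n)=n/2$ for even $n$ and undefined for odd $n$. Dots have sum $0$ or odd sum and may be used to cover that sum; crosses have positive even sum and forbid $i\in A$ together with $j\in B$. A dashed line joins the only two pairs with sum $3$, $5$ or $7$.}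
\label{fig:halving}
\end{figure}

\begin{example}\label{ex:halving}
Let $h(n)=n/2$ for even $n$, and let $h$ be undefined at odd $n$; see Figure~\ref{fig:halving}. In any solution of $(S_h,P_0)$ we have $1\in B$, since $(0,1)$ is the only pair with sum $1$. Suppose $7\in A$. The forbidden pair $(7,5)$ gives $5\notin B$, so the sum $5$ must be covered by $(3,2)$, and $3\in A$. The forbidden pair $(3,3)$ gives $3\notin B$, so the sum $3$ must be covered by $(1,2)$, and $1\in A$. Now the forbidden pair $(1,1)$ is active, a contradiction. The chain $7,3,1$ is the coded orbit $4,2,1$, and the contradiction appears where the orbit ends.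

Now extend $h$ by $h'(n)=n$ for odd $n$, so that $\{1\}$ is a non-terminating orbit. The pair $(1,1)$ is replaced by $(1,3)$. Take $A=\{0,1\}$ and $B=\{0,2\}\cup\{1,5,7,9,\dots\}$. The pairs with first coordinate $0$ cover $0$ and all odd numbers except $3$. The pairs with first coordinate $1$ are $(1,2)$, which covers $3$, and the forbidden pair $(1,3)$, which is inactive because $3\notin B$. So $(A,B)$ is a non-trivial solution of $(S_{h'},P_0)$.
\end{example}

In the general statement we add a variant in which the starting point of the orbit is prescribed: deleting the pair $(0,2n_0+1)$ leaves one way to cover $2n_0+1$. Put $S_f^{n_0}=S_f\setminus\{(0,2n_0+1)\}$ for $n_0\in\mathbb N_+$.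

\begin{lemma}\label{lem:orbit}
Let $f$ be a partial map from $\mathbb N_+$ to $\mathbb N_+$.
\begin{enumerate}
\item[(I)] $(S_f,P_0)$ has a non-trivial solution if and only if $f$ has a non-terminating orbit.
\item[(II)] $(S_f^{n_0},P_0)$ has a solution if and only if the orbit of $n_0$ is non-terminating.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{From a solution to an orbit.} Let $(A,B)$ be a solution of either system. The only pair with sum $0$ is $(0,0)$. The only pair with sum $1$ is $(0,1)$, because the sums in (S3) are at least $3$; this pair is not the deleted one, as $2n_0+1\geq3$. Hence $0\in A$ and $0,1\in B$. We claim: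
\begin{equation}\label{eq:step}
2n-1\in A\implies n\in\operatorname{dom}f\text{ and }2f(n)-1\in A .
\end{equation}
If $n\notin\operatorname{dom}f$, the forbidden pair $(2n-1,1)$ of (S5) would be active. So $m=f(n)$ is defined, and the forbidden pair $(2n-1,2m+1)$ of (S4) gives $2m+1\notin B$. The number $2m+1\in P_0$ is covered, and odd sums occur only in (S2) and (S3), so the covering pair is $(0,2m+1)$ or $(2m-1,2)$. The first is inactive, hence $2m-1\in A$. By induction, \eqref{eq:step} shows that the orbit of $n$ is non-terminating whenever $2n-1\in A$.

It remains to find a first code in $A$. In (I), $0\in A\neq\{0\}$ gives a positive $i\in A$. It is not even, since otherwise the forbidden pair $(i,0)$ of (S6) would be active. So $i=2n-1$ for some $n\geq1$. In (II), the only pair with sum $2n_0+1$ is $(2n_0-1,2)$, so $2n_0-1\in A$.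

\emph{From an orbit to a solution.} Let $O$ be a non-terminating orbit, in (II) that of $n_0$. Put
\[
A=\{0\}\cup\{2n-1:n\in O\},\qquad B=\{0,2\}\cup\{2k+1:k\ge0,\ k\notin O\}.
\]
No forbidden pair is active. In (S4), if $2n-1\in A$ then $n\in O$, so $f(n)\in O$ and $2f(n)+1\notin B$. In (S5), $n\notin\operatorname{dom}f$ gives $n\notin O$, so $2n-1\notin A$. In (S6), $2n\notin A$. Every element of $P_0$ is covered: $0$ by $(0,0)$, and $2k+1$ by $(0,2k+1)$ if $k\notin O$ and by $(2k-1,2)$ if $k\in O$. In (II) the deleted pair is not used, because $n_0\in O$. Since $O\neq\emptyset$ and $2\in B$, the solution is non-trivial.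
\end{proof}

\begin{remark}
Non-triviality is used once, to obtain a first positive element of $A$. Without (S6) this element could be useless: $(\{0,2\},P_0)$ would be a non-trivial solution for every $f$, as no pair would have first coordinate $2$. Without (S5) the orbit could stop: the sets $A,B$ above with $O=\{n\}$, $n\notin\operatorname{dom}f$, would be a solution.
\end{remark}

\section{Residue maps and counter machines}\label{sec:machines}

\subsection*{Residue maps}

Lemma~\ref{lem:orbit} holds for every $f$, but $S_f$ must be of the form $\Psi(T)$ with $T$ thin. This requires the graph of $f$ and the complement of its domain to be built from progressions.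

\begin{definition}
A \emph{residue map} is a partial map $f$ from $\mathbb N_+$ to $\mathbb N_+$ together with a modulus $d\geq1$ such that for each $r\in\{1,\dots,d\}$, either $f$ is nowhere defined on the class $\{r+kd:k\in\mathbb N\}$, or $f$ is defined on the whole class and there is $c_r\in\mathbb N$ with $f(r+kd)=f(r)+kc_r$ for all $k$.
\end{definition}

Thus $f$ is affine, with rational slope $c_r/d$, on each class where it is defined. It is given by finite data: $d$ and the numbers $f(r),c_r$.

\begin{lemma}\label{lem:progressions}
For a residue map $f$ and $n_0\in\mathbb N_+$, one can compute thin sets $T_f$ and $T_f^{n_0}$ with $\Psi(T_f)=S_f$ and $\Psi(T_f^{n_0})=S_f^{n_0}$.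
\end{lemma}

\begin{proof}
By \eqref{eq:thin} it suffices to list progressions. The families (S1), (S2), (S3), (S6) are $\{(0,0)\}$, $(0,1)+\mathbb N(0,2)$, $(1,2)+\mathbb N(2,0)$, $(2,0)+\mathbb N(2,0)$. A class $r$ on which $f$ is defined contributes $(2r-1,2f(r)+1)+\mathbb N(2d,2c_r)$ to (S4), and any other class contributes $(2r-1,1)+\mathbb N(2d,0)$ to (S5). For $S_f^{n_0}$, replace (S2) by the points $(0,2k+1)$ with $k<n_0$ and the progression $(0,2n_0+3)+\mathbb N(0,2)$.
\end{proof}

The halving map of Example~\ref{ex:halving} is a residue map with $d=2$, and
\[
T_h=\{\varepsilon\}\cup1(11)^*\cup011(00)^*\cup000111(000011)^*\cup01(0000)^*\cup00(00)^* .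
\]
In general (S4) is the only family whose periods $v$ may contain both letters. The other five families yield a letter-bounded set.

\subsection*{Counter machines as residue maps}

A \emph{counter machine} $M$ has states $0,\dots,s-1$, among them an initial state $q_0$, and registers $R_1,\dots,R_m$ holding natural numbers. Each state carries one instruction of one of three forms: ``increment $R_i$, go to $q'$''; ``if $R_i>0$, decrement $R_i$ and go to $q'$, else go to $q''$''; ``halt''. A \emph{configuration} is a state together with the contents of the registers, and the \emph{run} from a configuration is the finite or infinite sequence of configurations that the instructions produce. We use Minsky's theorem: every partial computable function is computed by a counter machine which, started in $q_0$ with the arguments in the first registers and $0$ in the others, halts if and only if the function is defined, and then holds the value in a designated register. One may assume that no instruction leads to $q_0$: add a new register and a new initial state that increments it and goes to the old initial state.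

To turn $M$ into a map on numbers, store the registers as exponents of primes, so that increment and decrement become multiplication and division. Let $p_1=2,p_2,\dots,p_m$ be distinct primes, let $v_p(\gamma)$ be the exponent of $p$ in $\gamma$, and put
\[
\langle q,\gamma\rangle=s(\gamma-1)+q+1\qquad(0\le q<s,\ \gamma\geq1).
\]
By division with remainder of $n-1$ by $s$, this is a bijection from $\{0,\dots,s-1\}\times\mathbb N_+$ onto $\mathbb N_+$. The number $\langle q,\gamma\rangle$ \emph{represents} the configuration with state $q$ and $R_i=v_{p_i}(\gamma)$. Every number represents a configuration, and every configuration is represented. Define $f_M\langle q,\gamma\rangle$ according to the instruction of $q$: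
\begin{itemize}
\item increment $R_i$, go to $q'$: the value is $\langle q',p_i\gamma\rangle$;
\item test and decrement $R_i$: the value is $\langle q',\gamma/p_i\rangle$ if $p_i\mid\gamma$, and $\langle q'',\gamma\rangle$ otherwise;
\item halt: undefined.
\end{itemize}

\begin{lemma}\label{lem:fM}
The map $f_M$ is a residue map, computable from $M$. If $n$ represents a configuration, then $f_M(n)$ is undefined when its state is halting and represents the next configuration otherwise. In particular, the orbit of $n$ is non-terminating if and only if the run of $M$ from the configuration represented by $n$ is infinite.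
\end{lemma}

\begin{proof}
Let $\rho=p_1\cdots p_m$ and $d=s\rho$. If $n=\langle q,\gamma\rangle$, then $n+d=\langle q,\gamma+\rho\rangle$, and $p_i\mid\gamma$ if and only if $p_i\mid\gamma+\rho$. So the same case of the definition applies to all elements of a class modulo $d$, and $f_M(n+d)-f_M(n)$ equals $sp_i\rho$, $s\rho/p_i$ or $s\rho$, a natural number that depends only on the case. The second statement holds because multiplying or dividing by $p_i$ changes $v_{p_i}$ by one and no other $v_{p_j}$, and $p_i\mid\gamma$ means $R_i>0$.
\end{proof}

\subsection*{A machine that restarts itself}

Let $\varphi_0,\varphi_1,\dots$ be the standard enumeration of the partial computable functions of one variable; the function $(e,x)\mapsto\varphi_e(x)$ is partial computable. We write $\varphi_e(x){\uparrow}$ if the value is undefined. We use two textbook facts: the set $\overline K=\{x:\varphi_x(x){\uparrow}\}$ is $\Pi^0_1$-complete, and the set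
\[
\overline{\mathrm{Tot}}=\{e:\exists x\ \varphi_e(x){\uparrow}\}
\]
of indices of functions that are not total is $\Sigma^0_2$-complete.

In Lemma~\ref{lem:orbit}(I) the orbit may start anywhere. This existential choice should match the choice of $x$ in $\overline{\mathrm{Tot}}$. The difficulty is that an orbit may also start at a configuration that no computation on a proper input ever reaches, and a machine that halts on all inputs may run forever from such a configuration. We therefore let the machine simulate the computation for a bounded number of steps only, then erase its work and start again with a larger bound. Whatever the first configuration was, it is forgotten after one round.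

\begin{lemma}\label{lem:restart}
\begin{enumerate}
\item[(i)] From $e$ one can compute a counter machine $M'_e$ that has an infinite run from some configuration if and only if $e\in\overline{\mathrm{Tot}}$. Consequently the set of residue maps with a non-terminating orbit is $\Sigma^0_2$-hard.
\item[(ii)] There is a counter machine $M'$ with a state $q_*$ and a register $E$ such that, for every $e$, we have $e\in\overline{\mathrm{Tot}}$ if and only if $M'$ has an infinite run, from some configuration, in which $E=e$ at every visit to $q_*$.
\end{enumerate}
\end{lemma}

\begin{proof}
We prove (ii) first. Let $M$ be a machine with registers $R_1,\dots,R_m$, $m\geq2$, that halts on input $(e,x)$ if and only if $\varphi_e(x)$ is defined. The machine $M'$ has the additional registers $E$ and $X$ (stored input), $U$ (bound), $V$ (clock) and $Z$ (scratch), and the following program.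
\begin{enumerate}
\item[0.] In state $q_*$, increment $U$ and go to step 1.
\item[1.] Clear $R_1,\dots,R_m,V,Z$ in turn, each by a loop that decrements the register until it is $0$.
\item[2.] Copy $E$ to $R_1$ by two loops: while $E>0$, decrement $E$ and increment $R_1$ and $Z$; then, while $Z>0$, decrement $Z$ and increment $E$. In the same way copy $X$ to $R_2$ and $U$ to $V$.
\item[3.] Simulate $M$ from its initial state. For each state $q$ of $M$ there is a state $\hat q$. If $q$ is halting, so is $\hat q$. Otherwise $\hat q$ tests $V$: if $V=0$, it goes to $q_*$; if $V>0$, it decrements $V$ and goes to a state that performs the instruction of $q$, with each target $q'$ replaced by $\hat q'$.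
\end{enumerate}

\emph{From any configuration, the run halts or reaches $q_*$ after finitely many further steps.} Each loop in steps 1 and 2 decrements the register it tests once per pass and never increments it, so it is left after finitely many steps, for the next loop or for step 3. In step 3 every second instruction decrements $V$ and none increments it, so step 3 ends in a halting state or in $q_*$. Consequently an infinite run visits $q_*$ infinitely often.

\emph{One round.} Suppose the run is at $q_*$ with $E=\eta$, $X=\xi$, $U=u$ and arbitrary contents in the other registers. Step 1 makes $Z=0$, and each copy ends with $Z=0$, so each copy restores its source. At the start of step 3 we have $R_1=\eta$, $R_2=\xi$, $R_3=\dots=R_m=0$, $V=u+1$, and $E=\eta$, $X=\xi$, $U=u+1$. If $M$ on input $(\eta,\xi)$ reaches a halting state within $u+1$ instructions, then $M'$ halts. Otherwise $M'$ next visits $q_*$ with $E=\eta$, $X=\xi$, $U=u+1$.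

Since the bound grows by one in each round, the run from such a visit is infinite if and only if $\varphi_\eta(\xi){\uparrow}$, and $E=\eta$ at all its visits to $q_*$. If an infinite run has $E=e$ at all visits to $q_*$, apply this to its first visit: $\varphi_e(\xi){\uparrow}$ for the content $\xi$ of $X$. Conversely, if $\varphi_e(x){\uparrow}$, start at $q_*$ with $E=e$, $X=x$ and $0$ elsewhere. This proves (ii).

For (i), let $M'_e$ be $M'$ without the register $E$, with the copy of $E$ to $R_1$ replaced by a chain of $e$ states, each incrementing $R_1$. The chain contains no loop, so every run still halts or reaches $q_*$, and a round now simulates $M$ on $(e,\xi)$. Hence an infinite run exists if and only if $\varphi_e(\xi){\uparrow}$ for some $\xi$. By Lemma~\ref{lem:fM}, $e\mapsto f_{M'_e}$ reduces $\overline{\mathrm{Tot}}$ to the set of residue maps with a non-terminating orbit.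
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, lower bound]
The map $f\mapsto T_f$ of Lemma~\ref{lem:progressions} is computable. By Lemmas~\ref{lem:unary} and~\ref{lem:orbit}(I), $L_0=a^{P_0}$ has a non-trivial $T_f$-shuffle decomposition if and only if $f$ has a non-terminating orbit. By Lemma~\ref{lem:restart}(i) the problem for $L_0$ and thin $T$ is $\Sigma^0_2$-hard, in particular undecidable, and so is the general problem, of which it is a special case.
\end{proof}

\section{Upper bounds by compactness}\label{sec:upper}

The definition of decomposability quantifies over arbitrary languages, so membership in $\Sigma^0_2$ needs an argument. The point is that short words of $L_1\sqcup_TL_2$ depend only on short words of $L_1$ and $L_2$. Let $\Sigma^{\le N}$ and $\Sigma^{>N}$ be the sets of words of length at most $N$ and greater than $N$, and write $X^{\le N}=X\cap\Sigma^{\le N}$. If $w\in x\sqcup_Ty$, then $|x|,|y|\le|w|$ by \eqref{eq:length}, so for all languages $L_1,L_2$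
\begin{equation}\label{eq:trunc}
(L_1\sqcup_TL_2)^{\le N}=\bigl(L_1^{\le N}\sqcup_TL_2^{\le N}\bigr)^{\le N}.
\end{equation}

\begin{proposition}\label{prop:upper}
Let the input consist of $\Sigma$, a regular set $T$ and a regular language $L\neq\emptyset$. The existence of a decomposition is a $\Pi^0_1$ condition, and the existence of a non-trivial decomposition is a $\Sigma^0_2$ condition.
\end{proposition}

\begin{proof}
A \emph{witness of level $N$} is a pair $(F_1,F_2)$ of subsets of $\Sigma^{\le N}$ with $(F_1\sqcup_TF_2)^{\le N}=L^{\le N}$. There are finitely many pairs to consider, and each can be tested by running through the trajectories of length at most $N$. So the finite set of witnesses of level $N$ is computable from the input and $N$. By \eqref{eq:trunc}, if $(L_1,L_2)$ is a decomposition or a witness of level $N+1$, then $(L_1^{\le N},L_2^{\le N})$ is a witness of level $N$.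

Suppose that witnesses exist at every level. Regard them as the vertices of a tree, in which the parent of a witness of level $N+1$ is its restriction to level $N$ and the witnesses of the lowest level are joined to a root. The tree is infinite and each level is finite, so by K\"onig's lemma (an infinite, finitely branching rooted tree has an infinite path) there are witnesses $(F_1^N,F_2^N)$ of level $N$, each the restriction of the next. Let $L_i=\bigcup_NF_i^N$. Then $L_i^{\le N}=F_i^N$, so \eqref{eq:trunc} gives $(L_1\sqcup_TL_2)^{\le N}=L^{\le N}$ for all $N$, and $(L_1,L_2)$ is a decomposition. Hence a decomposition exists if and only if for all $N$ there is a witness of level $N$, which is a $\Pi^0_1$ condition.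

Since $L\neq\emptyset$, both components of a decomposition are non-empty. So the decomposition is non-trivial if and only if there are non-empty words $x_0\in L_1$ and $y_0\in L_2$. Fix $x_0,y_0$ and consider only levels $N\geq\max(|x_0|,|y_0|)$ and witnesses with $x_0\in F_1$, $y_0\in F_2$. Restriction to such a level keeps $x_0$ and $y_0$, so the tree argument applies unchanged. Thus a non-trivial decomposition exists if and only if there are $x_0,y_0\neq\varepsilon$ such that for all $N\ge\max(|x_0|,|y_0|)$ some witness of level $N$ contains $x_0$ and $y_0$. This is a $\Sigma^0_2$ condition.
\end{proof}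

The restrictions on the input that occur in our theorems do not affect these bounds. The conditions $L\neq\emptyset$, $L\subseteq a^*$ and $T\cap(0^*\cup1^*)=\emptyset$ are decidable for automata. Thinness is r.e., since one can search for a list of pairs $(u,v)$ and test equality of regular sets, and the conjunction of a $\Sigma^0_1$ and a $\Sigma^0_2$ condition is $\Sigma^0_2$. Together with the lower bound of Section~\ref{sec:machines}, Proposition~\ref{prop:upper} completes the proof of Theorem~\ref{thm:main}.

\section{Excluding trivial decompositions}\label{sec:shift}

Let $T\cap(0^*\cup1^*)=\emptyset$. A trajectory that shuffles a word $x$ with $\varepsilon$ lies in $0^*$, and one that shuffles $\varepsilon$ with $y$ lies in $1^*$. So $L_1\sqcup_TL_2=\emptyset$ if $L_1$ or $L_2$ equals $\{\varepsilon\}$, and every decomposition of a non-empty language is non-trivial. This is the first assertion of Theorem~\ref{thm:pi}, and with Proposition~\ref{prop:upper} it places the restricted problem in $\Pi^0_1$. It remains to prove the hardness statements (a) and (b); either one gives completeness.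

Our systems contain pairs such as $(0,1)$, whose trajectories lie in $1^*$. A shift of both coordinates removes them. For $X\subseteq\mathbb N$ let $X+c=\{n+c:n\in X\}$.

\begin{lemma}\label{lem:shift}
Let $T\subseteq\{0,1\}^*$ and $P\subseteq\mathbb N$. Then $01T\cap(0^*\cup1^*)=\emptyset$, and $01T$ is thin if $T$ is. The language $a^{P+2}$ has a $01T$-shuffle decomposition if and only if $(\Psi(T),P)$ has a solution; if $(A,B)$ is a solution, then $(a^{A+1},a^{B+1})$ is a decomposition.
\end{lemma}

\begin{proof}
Words of $01T$ contain both letters, and $01\,uv^*=(01u)v^*$. We have $(i',j')\in\Psi(01T)$ if and only if $(i',j')=(i+1,j+1)$ with $(i,j)\in\Psi(T)$. For $A',B'\subseteq\mathbb N$ put $A=\{i:i+1\in A'\}$ and $B=\{j:j+1\in B'\}$. Then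
\[
\{i'+j':i'\in A',\ j'\in B',\ (i',j')\in\Psi(01T)\}=\{i+j:i\in A,\ j\in B,\ (i,j)\in\Psi(T)\}+2,
\]
so $(A',B')$ solves $(\Psi(01T),P+2)$ if and only if $(A,B)$ solves $(\Psi(T),P)$. Every pair $(A,B)$ arises in this way, from $(A+1,B+1)$. Now apply Lemma~\ref{lem:unary}.
\end{proof}

After the shift, non-triviality can no longer supply a first element of the orbit, because even the trivial solution of $(S_f,P_0)$ becomes a non-trivial decomposition. The start must be forced by a demand, as in Lemma~\ref{lem:orbit}(II).

\begin{proof}[Proof of Theorem~\ref{thm:pi}(a)]
Let $M$ be a counter machine that halts on input $x$ if and only if $\varphi_x(x)$ is defined, and let $f=f_M$. For $x\in\mathbb N$ let $n_0=\langle q_0,2^x\rangle$, which represents the initial configuration on input $x$, and let $T_x=01T_f^{n_0}$. This set is thin, disjoint from $0^*\cup1^*$, and computable from $x$. By Lemmas~\ref{lem:shift}, \ref{lem:orbit}(II) and~\ref{lem:fM}, the language $a^{P_0+2}=aaL_0$ has a $T_x$-shuffle decomposition if and only if the orbit of $n_0$ is non-terminating, that is, if and only if $x\in\overline K$.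
\end{proof}

\section{A fixed set of trajectories}\label{sec:fixed}

So far the input entered through $S$. Now $S$ must be fixed, so it can encode only one machine, and the input must enter through $P$. The mechanism is that $P$ decides which pairs of $S$ are forbidden. Fix a set $C\subseteq\mathbb N_+$ of \emph{checkpoints}, and for each $n\in C$ put into $S$ a pair whose first coordinate is the code of $n$, whose second coordinate is a constant forced into $B$, and whose sum identifies $n$. By including this sum or not, $P$ permits or forbids the orbit to pass through $n$. The permitted checkpoints form a set $G\subseteq C$, which is the input.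

This needs a third kind of sum, so we work modulo $4$. The code of $n$ is $4n-1$. Sums $\equiv1$ are the demands that propagate the orbit, positive sums $\equiv0$ are prohibitions, and the sum $4n+2=(4n-1)+3$ belongs to the checkpoint $n$. The constant $3$ is forced into $B$ by making $3$ a demand with a single covering pair. For $G\subseteq C\subseteq\mathbb N_+$ let
\[
P_G=\{0,3\}\cup\{4k+1:k\geq0\}\cup\{4n+2:n\in G\},
\]
and for a partial map $f$ let $W_{f,C}$ consist of the following pairs. Types refer to $P_G$; note that $2\notin P_G$ because $0\notin G$.
\begin{center}
\begin{tabular}{lllll}
\hline
 & pair & range & sum & type\\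
\hline
(W1) & $(0,0)$, $(0,3)$ & & $0$, $3$ & admissible\\
     & $(0,4k+1)$ & $k\ge0$ & $4k+1$ & admissible\\
(W2) & $(0,4n+2)$ & $n\in C$ & $4n+2$ & admissible iff $n\in G$\\
(W3) & $(4n-1,2)$ & $n\ge1$ & $4n+1$ & admissible\\
(W4) & $(4n-1,4f(n)+1)$ & $n\in\operatorname{dom}f$ & $4n+4f(n)$ & forbidden\\
(W5) & $(4n-1,1)$ & $n\in\mathbb N_+\setminus\operatorname{dom}f$ & $4n$ & forbidden\\
(W6) & $(4n-1,3)$ & $n\in C$ & $4n+2$ & admissible iff $n\in G$\\
(W7) & $(4k,0)$ & $k\geq1$ & $4k$ & forbidden\\
     & $(4k+1,3)$ & $k\geq0$ & $4k+4$ & forbidden\\
     & $(2,0)$ & & $2$ & forbidden\\
     & $(4k+2,1)$ & $k\geq1$ & $4k+3\ge7$ & forbidden\\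
\hline
\end{tabular}
\end{center}
The families (W3), (W4), (W5) repeat (S3), (S4), (S5), and (W6) is the check. The family (W7) keeps out of $A$ all positive numbers that are not codes. Each is paired with a forced constant such that the sum lies outside $P_G$ for every $G$; the number $2$ is treated separately because $2+1=3\in P_G$. Permitting a checkpoint $n$ has a side effect: $4n+2$ becomes a demand. The family (W2) makes this demand harmless, since it can be met by putting $4n+2$ into $B$. Let $W^-_{f,C}$ be $W_{f,C}$ without (W2). There the demand can be met only through (W6), and it forces the code of $n$ into $A$.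

\begin{lemma}\label{lem:check}
Let $f$ be a partial map from $\mathbb N_+$ to $\mathbb N_+$ and let $G\subseteq C\subseteq\mathbb N_+$.
\begin{enumerate}
\item[(I)] $(W_{f,C},P_G)$ has a non-trivial solution if and only if $f$ has a non-terminating orbit $O$ with $O\cap C\subseteq G$.
\item[(II)] Suppose that $C$ is disjoint from the range of $f$ and $G=\{n_0\}$. Then $(W^-_{f,C},P_G)$ has a solution if and only if the orbit of $n_0$ is non-terminating. In that case, if $O$ is this orbit, a solution is
\[
A=\{0\}\cup\{4n-1:n\in O\},\qquad B=\{0,2,3\}\cup\{4k+1:k\geq0,\ k\notin O\}.
\]
\end{enumerate}
\end{lemma}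

\begin{proof}
\emph{From a solution to an orbit.} Let $(A,B)$ be a solution of either system. By the table, the only pairs with sums $0$, $1$, $3$ are $(0,0)$, $(0,1)$, $(0,3)$. Hence $0\in A$ and $0,1,3\in B$. Every positive $i\not\equiv3\pmod4$ is the first coordinate of a pair of (W7), whose second coordinate is in $B$; so $i\notin A$.

Suppose $4n-1\in A$. By (W5) and $1\in B$, we have $n\in\operatorname{dom}f$; let $m=f(n)$. By (W6) and $3\in B$, we have $n\notin C\setminus G$. By (W4), $4m+1\notin B$. Sums $\equiv1\pmod4$ occur only in (W1) and (W3), so the demand $4m+1$ is covered by $(0,4m+1)$ or $(4m-1,2)$. The first is inactive, so $4m-1\in A$. By induction the orbit of $n$ is non-terminating, the codes of all its elements lie in $A$, and it avoids $C\setminus G$.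

In (I), non-triviality gives a positive element of $A$, which has the form $4n-1$ with $n\geq1$. In (II), the pairs of $W^-_{f,C}$ with sum $\equiv2\pmod4$ are those of (W6) and $(2,0)$. Since $4n_0+2\geq6$, this demand is covered by $(4n_0-1,3)$, so $4n_0-1\in A$.

\emph{From an orbit to a solution.} In (I) let $O$ be the given orbit. In (II) let $O$ be the orbit of $n_0$; its elements other than $n_0$ lie in the range of $f$, so $O\cap C=\{n_0\}=G$. This is the only use of the hypothesis on the range. Define $A$ and $B$ as in the statement, and in (I) add to $B$ the numbers $4n+2$ with $n\in G$.

No forbidden pair is active. In (W2), which occurs only in (I), the elements of $B$ that are $\equiv2\pmod4$ are $2$ and the $4n+2$ with $n\in G$; so $4n+2\in B$ with $n\in C$, $n\geq1$, gives $n\in G$, and the pair is admissible. In (W4), $4n-1\in A$ gives $f(n)\in O$, so $4f(n)+1\notin B$. In (W5), $n\notin O$, so $4n-1\notin A$. In (W6), $4n-1\in A$ gives $n\in O\cap C\subseteq G$, and the pair is admissible. In (W7), the first coordinates are positive and $\not\equiv3\pmod4$, so they are not in $A$.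

All demands are met: $0$ and $3$ by (W1); $4k+1$ by $(0,4k+1)$ if $k\notin O$ and by $(4k-1,2)$ if $k\in O$; and $4n+2$ with $n\in G$ by $(0,4n+2)$ in (I) and by $(4n_0-1,3)$ in (II). The solution is non-trivial because $O\neq\emptyset$ and $2\in B$.
\end{proof}

The sets $W_{f,C}$ and $W^-_{f,C}$ do not depend on $G$. Suppose that $f$ is a residue map with modulus $d$ and that $C=\{r_0+ks:k\in\mathbb N\}$ with $r_0,s\ge1$. Then both sets are finite unions of progressions: (W2) is $(0,4r_0+2)+\mathbb N(0,4s)$ and (W6) is $(4r_0-1,3)+\mathbb N(4s,0)$; a class $r$ modulo $d$ contributes $(4r-1,4f(r)+1)+\mathbb N(4d,4c_r)$ to (W4) or $(4r-1,1)+\mathbb N(4d,0)$ to (W5); and each row of (W1), (W3), (W7) consists of single points or is one progression with step $(0,4)$ or $(4,0)$. For a machine with $s$ states and a state $q$, the set $\{\langle q,\gamma\rangle:\gamma\geq1\}=\{q+1+ks:k\in\mathbb N\}$ has this form. It codes all configurations in state $q$, and it is our choice of $C$ in both applications.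

\begin{proof}[Proof of Theorem~\ref{thm:fixed}]
Let $M'$, $q_*$, $E$ be as in Lemma~\ref{lem:restart}(ii), let $s$ be the number of states of $M'$, let $p$ be the prime assigned to $E$, and let $f=f_{M'}$. The content of $E$ changes while it is being copied, so we check it only at $q_*$:
\[
C=\{\langle q_*,\gamma\rangle:\gamma\geq1\},\qquad G_e=\{\langle q_*,\gamma\rangle:v_p(\gamma)=e\}.
\]
Fix a thin $T$ with $\Psi(T)=W_{f,C}$ and let $L_e=a^{P_{G_e}}$. We have $\langle q,\gamma\rangle+sp^{e+1}=\langle q,\gamma+p^{e+1}\rangle$, and $v_p(\gamma)=e$ if and only if $v_p(\gamma+p^{e+1})=e$. So $n\in G_e\Leftrightarrow n+sp^{e+1}\in G_e$ for $n\geq1$, and $P_{G_e}$ has period $4sp^{e+1}$ from $4$ on. Hence $L_e$ is regular and non-empty, and an automaton for it is computable from $e$. By Lemmas~\ref{lem:unary} and~\ref{lem:check}(I), $L_e$ has a non-trivial $T$-shuffle decomposition if and only if $f$ has a non-terminating orbit $O$ with $O\cap C\subseteq G_e$. By Lemma~\ref{lem:fM} this means that $M'$ has an infinite run with $E=e$ at every visit to $q_*$, which by Lemma~\ref{lem:restart}(ii) means $e\in\overline{\mathrm{Tot}}$. So the problem is $\Sigma^0_2$-hard, and it lies in $\Sigma^0_2$ by Proposition~\ref{prop:upper}.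
\end{proof}

For Theorem~\ref{thm:pi}(b) and Corollary~\ref{cor:regular} we use part (II) in the following form.

\begin{proposition}\label{prop:machine}
Let $M$ be a counter machine with one input in which no instruction leads to the initial state. There are a thin set $T_M$ with $T_M\cap(0^*\cup1^*)=\emptyset$ and non-empty regular languages $L_x\subseteq a^*$, with automata computable from $x\in\mathbb N$, such that $L_x$ has a $T_M$-shuffle decomposition if and only if $M$ does not halt on input $x$. If the run on input $x$ is infinite but passes through only finitely many configurations, then $L_x$ has a decomposition with regular components.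
\end{proposition}

\begin{proof}
Let $f=f_M$ and $C=\{\langle q_0,\gamma\rangle:\gamma\geq1\}$. Every value of $f$ has the form $\langle q',\gamma\rangle$ with $q'$ the target of an instruction, so $C$ is disjoint from the range of $f$. Choose a thin $T_1$ with $\Psi(T_1)=W^-_{f,C}$ and put $T_M=01T_1$. For $x\in\mathbb N$ let $n_0=\langle q_0,2^x\rangle\in C$ and $L_x=a^{P_{\{n_0\}}+2}$. The set $P_{\{n_0\}}$ has period $4$ beyond $4n_0+2$, so $L_x$ is effectively regular. The equivalence follows from Lemmas~\ref{lem:shift}, \ref{lem:check}(II) and~\ref{lem:fM}.

Every element of the orbit $O$ of $n_0$ has the form $\langle q,\gamma\rangle$ with $\gamma$ a product of powers of $p_1,\dots,p_m$, so it is determined by the configuration it represents. Under the last hypothesis $O$ is therefore finite. Then in Lemma~\ref{lem:check}(II) the set $A$ is finite and $B$ differs from $\{4k+1:k\geq0\}$ in finitely many elements, so the components $a^{A+1}$ and $a^{B+1}$ given by Lemma~\ref{lem:shift} are regular.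
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pi}(b)]
Take a machine $M$ that halts on $x$ if and only if $\varphi_x(x)$ is defined and in which no instruction leads to the initial state. By Proposition~\ref{prop:machine}, $x\mapsto L_x$ reduces $\overline K$ to the decomposition problem for the fixed set $T_M$. This completes the proof of Theorem~\ref{thm:pi}.
\end{proof}

\section{Regular components}\label{sec:regular}

We first recall why shuffle on a regular set of trajectories preserves regularity.

\begin{lemma}\label{lem:closure}
From automata for $L_1$, $L_2$ and $T$ one can compute an automaton for $L_1\sqcup_TL_2$.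
\end{lemma}

\begin{proof}
Take deterministic automata with transition functions $\delta_1,\delta_2,\delta_T$. The new automaton is nondeterministic, and its states are triples $(z_1,z_2,z)$ of states. On reading a letter $c$ it moves either to $(\delta_1(z_1,c),z_2,\delta_T(z,0))$ or to $(z_1,\delta_2(z_2,c),\delta_T(z,1))$. It starts in the triple of initial states and accepts in the triples of final states. A run on $w$ chooses a trajectory $t$ with $|t|=|w|$ and thereby words $x,y$ with $x\sqcup_ty=\{w\}$, and it accepts if and only if $x\in L_1$, $y\in L_2$ and $t\in T$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:regular}]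
(i) For a fixed regular $T$, the regular languages that have a non-trivial decomposition with regular components form an r.e.\ set: enumerate all pairs of automata and test, using Lemma~\ref{lem:closure} and the decidability of equality of regular languages, whether $L=L_1\sqcup_TL_2$, $L_1\neq\{\varepsilon\}$ and $L_2\ne\{\varepsilon\}$. Let $M$, $T=T_M$ and $L_x$ be as in the proof of Theorem~\ref{thm:pi}(b). The set of $x$ for which $L_x$ has a non-trivial decomposition is $\overline K$, which is not r.e. The set of $x$ for which $L_x$ has one with regular components is an r.e.\ subset of $\overline K$, hence a proper subset. Any $x$ in the difference gives the required $L=L_x$.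

(ii) The argument in (i) does not tell which $L_x$ have regular decompositions, so we use a statement that needs to be known only on part of the inputs. It is a textbook fact that there are disjoint r.e.\ sets $K_0,K_1\subseteq\mathbb N$ that are \emph{recursively inseparable}: no decidable set contains $K_0$ and is disjoint from $K_1$. The function $g$ with value $0$ on $K_0$, value $1$ on $K_1$, and undefined elsewhere is partial computable. Take a machine that computes $g$ with output register $R$ and in which no instruction leads to the initial state. Redirect each of its halting states to test $R$: if $R>0$, decrement it and go to a new halting state; if $R=0$, go to a cycle of two new states, the first incrementing $R$ and the second decrementing it. The resulting machine $M$ halts on $x\in K_1$, and on $x\in K_0$ its run is infinite and passes through finitely many configurations. Let $T=T_M$, and let $Y$ be the set of $x$ for which $L_x$ has a non-trivial decomposition with regular components. By Proposition~\ref{prop:machine} and the first assertion of Theorem~\ref{thm:pi}, $K_0\subseteq Y$, while for $x\in K_1$ the language $L_x$ has no decomposition at all. So $Y$ separates $K_0$ from $K_1$ and is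 undecidable. A decision procedure for the problem in (ii) would decide $Y$.
\end{proof}

\section{Finite and cofinite languages}\label{sec:finite}

In the language of Section~\ref{sec:unary}, a cofinite $L$ imposes no prohibitions on long words and a finite $L$ makes no demands on them. In either case the chains of implications cannot be continued indefinitely, and the search becomes finite. From an automaton one can decide whether $L$ is finite or cofinite and compute the bound $N$ used below.

\begin{proof}[Proof of Proposition~\ref{prop:finite}]
\emph{Cofinite $L$.} Let $\Sigma^{>N}\subseteq L$. If $(L_1,L_2)$ is a decomposition, then so is $(L_1\cup\Sigma^{>N},L_2\cup\Sigma^{>N})$: by \eqref{eq:length} every new product has length greater than $N$, so it lies in $L$, and the old products still exhaust $L$. The new components have the form $F_i\cup\Sigma^{>N}$ with $F_i\subseteq\Sigma^{\le N}$, and they differ from $\{\varepsilon\}$. Hence a non-trivial decomposition exists if and only if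
\[
L=(F_1\cup\Sigma^{>N})\sqcup_T(F_2\cup\Sigma^{>N})
\]
for one of the finitely many pairs $F_1,F_2\subseteq\Sigma^{\le N}$. Each equation is decidable by Lemma~\ref{lem:closure}.

\emph{Finite $L$.} Let $N$ be the maximal length of a word of $L$, and list the finitely many pairs $F_1,F_2\subseteq\Sigma^{\le N}$ with $L=F_1\sqcup_TF_2$. Truncating a decomposition gives such a pair, but truncation may destroy non-triviality: a component may consist of $\varepsilon$ and long words that take part in no product. We claim that a non-trivial decomposition exists if and only if some listed pair satisfies one of the following conditions.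
\begin{enumerate}
\item[(1)] $F_1\neq\{\varepsilon\}$ and $F_2\neq\{\varepsilon\}$.
\item[(2)] $F_1=\{\varepsilon\}\neq F_2$, and there is $\ell>N$ with $(\ell,|y|)\notin\Psi(T)$ for all $y\in F_2$.
\item[(3)] $F_2=\{\varepsilon\}\neq F_1$, and there is $\ell'>N$ with $(|x|,\ell')\notin\Psi(T)$ for all $x\in F_1$.
\item[(4)] $F_1=F_2=\{\varepsilon\}$, and there are $\ell,\ell'>N$ with $(\ell,0),(0,\ell'),(\ell,\ell')\notin\Psi(T)$.
\end{enumerate}
Suppose a condition holds, and let $a\in\Sigma$. Add $a^\ell$ to $F_1$ in cases (2) and (4), and $a^{\ell'}$ to $F_2$ in cases (3) and (4). By \eqref{eq:length} the added words create no new product, so the result is a non-trivial decomposition.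

Conversely, let $(L_1,L_2)$ be a non-trivial decomposition and $F_i=L_i^{\le N}$. Then $F_1\sqcup_TF_2\subseteq L$, and $L=L^{\le N}\subseteq F_1\sqcup_TF_2$ by \eqref{eq:trunc}, so the pair is listed. If $F_1=\{\varepsilon\}$, then $L_1$ contains a non-empty word $x$, which is not in $F_1$, so $\ell=|x|>N$. For every $y\in L_2$ the words of $x\sqcup_Ty$ lie in $L$ and are longer than $N$, so there are none, and $(\ell,|y|)\notin\Psi(T)$. Exchanging the roles, if $F_2=\{\varepsilon\}$ there is a word of $L_2$ of length $\ell'>N$, and $(|x|,\ell')\notin\Psi(T)$ for every $x\in L_1$. This gives (2) or (3) when exactly one $F_i$ is $\{\varepsilon\}$. When both are, we obtain (4) by taking as partners the word $\varepsilon$, which lies in both components, and the two long words. The claim follows.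

The conditions are decidable. By Parikh's theorem, for regular $T$ the set $\Psi(T)$ is effectively \emph{semilinear}: one can compute a representation of it as a finite union of sets $\{\mathbf u+k_1\mathbf v_1+\dots+k_r\mathbf v_r:k_1,\dots,k_r\in\mathbb N\}$ with $\mathbf u,\mathbf v_1,\dots,\mathbf v_r\in\mathbb N^2$. Such a set is defined by a formula of Presburger arithmetic, the first-order theory of $(\mathbb N,+)$. So the existence statements in (2)--(4) are sentences of this theory, which is decidable.

The last sentence of the proposition follows, since for a fixed finite or cofinite $L$ the problem is decidable even with an arbitrary regular $T$ as input.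
\end{proof}

\begin{thebibliography}{1}

\bibitem{IAA}
\emph{Implementation and Application of Automata},
doi:10.1007/978-3-540-70844-5,
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-540-70844-5.pdf}.

\end{thebibliography}
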